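# Comparing the tails of two convolution powers

## Two tails computed by hand

Let $X_1,X_2,\dots$ be independent with the same law $\mu$, and let $T_k(x)$ be the probability that $X_1+\dots+X_k>x$. How do $T_1,T_2,T_3,\dots$ compare for large $x$? When $X_i\ge0$ we can compute step by step: either $X_{k+1}>x$, or $X_{k+1}=y\le x$ and the other $k$ variables must exceed $x-y$ in total. So
$$T_{k+1}(x)=T_1(x)+\int_{[0,x]}T_k(x-y)\,\mu(dy),\qquad x\ge 0 .$$

*Example 1 (a power tail).* Let $T_1(x)=1/(1+x)$ for $x\ge0$, so that $\mu$ has density $(1+y)^{-2}$. Put $a=1+x-y$, $b=1+y$, $s=a+b=2+x$. Then $\frac1{ab}=\frac1s\big(\frac1a+\frac1b\big)$, hence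
$$\frac1{ab^2}=\frac1s\Big(\frac1{ab}+\frac1{b^2}\Big)=\frac1{s^2}\Big(\frac1a+\frac1b\Big)+\frac1{s\,b^2}.$$
Integrating over $y\in[0,x]$, where $\int\frac{dy}a=\int\frac{dy}b=\log(1+x)$ and $\int\frac{dy}{b^2}=\frac x{1+x}$, we get
$$T_2(x)=\frac1{1+x}+\frac{2\log(1+x)}{(2+x)^2}+\frac{x}{(1+x)(2+x)},\qquad \frac{T_2(x)}{T_1(x)}=1+\frac{x}{2+x}+\frac{2(1+x)\log(1+x)}{(2+x)^2}\longrightarrow 2 .$$

*Example 2 (the exponential law).* Let $T_1(x)=e^{-x}$ for $x\ge 0$. If $T_k(x)=e^{-x}\sum_{i<k}x^i/i!$, then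
$$T_{k+1}(x)=e^{-x}+e^{-x}\int_0^x\sum_{i<k}\frac{(x-y)^i}{i!}\,dy=e^{-x}\sum_{i<k+1}\frac{x^i}{i!},$$
so the formula holds for all $k$ by induction. For $n>m$ the ratio $T_n(x)/T_m(x)$ grows like $\frac{(m-1)!}{(n-1)!}x^{n-m}$ and tends to infinity.

In the first example $T_2/T_1$ settles at a finite limit, and in the second no ratio $T_n/T_m$ with $n>m$ does. Suppose somebody tells us only that *one* ratio, say $T_5/T_3$, has a finite positive limit $c$. Does this already fix the value of $c$? Does it force $T_2/T_1$ to converge as well? To make this precise we need the right class of laws.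

## The classes $\mathcal L(\gamma)$ and $\mathcal S(\gamma)$, and the theorems

For a distribution (probability measure) $\mu$ on $\mathbb R$ write $\overline\mu(x)=\mu((x,\infty))$ for its tail, $\mu^{n*}$ for its $n$-fold convolution power, and
$$\widehat\mu(\gamma)=\int_{\mathbb R}e^{\gamma x}\,\mu(dx)\in(0,\infty].$$
For positive functions, $f(x)\sim g(x)$ means $f(x)/g(x)\to1$ as $x\to\infty$. Throughout, $\gamma\ge0$ is fixed.

**Definition of $\mathcal L(\gamma)$.** $\mu\in\mathcal L(\gamma)$ means that $\overline\mu(x)>0$ for every $x\in\mathbb R$, and $\overline\mu(x+a)/\overline\mu(x)\to e^{-\gamma a}$ as $x\to\infty$ for every $a\in\mathbb R$.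

**Definition of $\mathcal S(\gamma)$ (convolution equivalence).** $\mu\in\mathcal S(\gamma)$ means that $\mu\in\mathcal L(\gamma)$, $\widehat\mu(\gamma)<\infty$, and $\overline{\mu^{2*}}(x)\sim2\widehat\mu(\gamma)\,\overline\mu(x)$.

The law of Example 1 lies in $\mathcal L(0)$, since $(1+x)/(1+x+a)\to1$. Here $\widehat\mu(0)=1$, and $T_2\sim 2T_1$ says that it lies in $\mathcal S(0)$. The law of Example 2 lies in $\mathcal L(1)$, but $\widehat\mu(1)=\int_0^\infty e^{x}e^{-x}dx=\infty$, so it is not in $\mathcal S(1)$. Here is a case with $\gamma>0$ and $\widehat\mu(\gamma)$ finite.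

*Example 3.* Let $\overline\mu(x)=e^{-x}(1+x)^{-2}$ for $x\ge0$. This is in $\mathcal L(1)$. The density is $e^{-y}q(y)$ with $q(y)=(1+y)^{-2}+2(1+y)^{-3}$, so $\widehat\mu(1)=\int_0^\infty q=1+1=2$. The formula for $T_2$ gives
$$\frac{T_2(x)}{T_1(x)}=1+\int_0^x\frac{(1+x)^2}{(1+x-y)^2}\,q(y)\,dy .$$
On $y\le x/2$ the fraction is at most $4$ and tends to $1$, so by dominated convergence this part tends to $\int_0^\infty q=2$. On $y>x/2$ put $u=x-y<x/2$. The integrand is $(1+u)^{-2}\cdot(1+x)^2q(x-u)$, where $(1+x)^2q(x-u)\to1$ for fixed $u$ and is at most $4+8=12$, so this part tends to $\int_0^\infty(1+u)^{-2}du=1$. Hence $T_2/T_1\to1+2+1=4=2\widehat\mu(1)$, and $\mu\in\mathcal S(1)$.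

The definition of $\mathcal S(\gamma)$ prescribes the constant $2\widehat\mu(\gamma)$. A known result, Rogozin's theorem, says that for laws on $\mathbb R_+$ this prescription is automatic: if $\mu\in\mathcal L(\gamma)$ is a distribution on $\mathbb R_+$ and $\overline{\mu^{2*}}(x)\sim2d\,\overline\mu(x)$ with some $d<\infty$, then $d=\widehat\mu(\gamma)$ and $\mu\in\mathcal S(\gamma)$. The paper "Convolution equivalence and distributions of random sums" (doi:10.1007/s00440-007-0109-7) lists as an unsolved problem whether the same holds for a distribution on $\mathbb R$ when the pair $(1,2)$ is replaced by any pair $m\ne n$. The answer is yes. From here on write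
$$T_k(x)=\overline{\mu^{k*}}(x),\qquad p=\widehat\mu(\gamma)\in(0,\infty].$$

**Theorem 1.** Let $\gamma\ge0$ and let $\mu$ be a distribution on $\mathbb R$. If $\mu\in\mathcal L(\gamma)$ and $T_n\sim cT_m$ for some distinct positive integers $m,n$ and some $c\in(0,\infty)$, then $p<\infty$, $c=\frac nm p^{n-m}$ and $\mu\in\mathcal S(\gamma)$.

We shall prove a sharper statement that separates the roles of the lower and the upper limit.

**Theorem 2.** Let $\mu\in\mathcal L(\gamma)$ and $n>m\ge1$.

1. If $p=\infty$, then $T_n/T_m\to\infty$.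
2. If $p<\infty$, then $\liminf_{x\to\infty}T_n(x)/T_m(x)=\frac nm p^{n-m}$.
3. If $p<\infty$, then $\limsup_{x\to\infty}T_n(x)/T_m(x)\le\frac nm p^{n-m}$ for one pair $n>m$ if and only if $\mu\in\mathcal S(\gamma)$. In that case $T_k\sim kp^{k-1}T_1$ for all $k\ge1$, so $T_n\sim\frac nm p^{n-m}T_m$ for all pairs.

*Theorem 2 implies Theorem 1.* We may assume $n>m$: otherwise swap $m$ and $n$ and replace $c$ by $1/c$, which leaves the claim unchanged, because $1/\big(\frac nm p^{n-m}\big)=\frac mn p^{m-n}$. Since $T_n/T_m\to c<\infty$, part 1 gives $p<\infty$. Then part 2 gives $c=\frac nm p^{n-m}$, and part 3 gives $\mu\in\mathcal S(\gamma)$. $\square$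

A third theorem, with polynomials in $\mu$ in place of the two powers, comes in the last section. Rogozin's theorem is not used in any of the proofs.

## What convolving the hypothesis with $\mu$ gives, and what it loses

The first thing to try is to move from one pair to another. Suppose $\mu$ lives on $\mathbb R_+$. If $n=2m$, the hypothesis compares $\mu^{m*}$ with its own square, and (granting $\mu^{m*}\in\mathcal L(\gamma)$, which follows from Lemma 1 below) Rogozin's theorem gives $\mu^{m*}\in\mathcal S(\gamma)$. One would still have to pass from $\mu^{m*}$ down to $\mu$. For $(m,n)=(2,3)$ even this start is missing: a cube is compared with a square, and no measure is compared with its own square.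

So one tries to create new pairs by convolving $T_n\sim cT_m$ with $\mu$. Fix $\eta>0$ and $v$ with $T_n(w)\le(c+\eta)T_m(w)$ for $w\ge v$. Then
$$T_{n+1}(x)=\int T_n(x-y)\,\mu(dy)\le(c+\eta)\,T_{m+1}(x)+\int_{(x-v,\infty)}T_n(x-y)\,\mu(dy).$$
If the last integral were $o(T_{m+1}(x))$, we would be on our way to $T_{n+1}\sim cT_{m+1}$. It is not small. On $\{y>x\}$ we have $T_n(x-y)=1$, so the integral is at least $T_1(x)$. In Example 1 with $(m,n)=(1,2)$, it is compared with $T_2\sim2T_1$, so it stays at least about half of the main term. The hoped-for conclusion is in fact false there: part 3 of Theorem 2 will give $T_3/T_2\to\frac32$, while $T_2/T_1\to2$. Asymptotic equality of tails does not survive convolution with $\mu$, because the region $y>x-v$, where nothing is known about $T_n(x-y)/T_m(x-y)$, contributes at full order.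

The way past this is not to convolve the hypothesis at all. We cut $\mu$ at a height $A$ into a part bounded above and a part with the big jumps, and expand *both* $T_n$ and $T_m$ in the same family of functions, the tails of the convolution powers of the big-jump part. The two expansions have binomial coefficients, and comparing these coefficients is elementary. Here is the plan for $(m,n)=(2,3)$. With $p_A=\int_{(-\infty,A]}e^{\gamma y}\mu(dy)$ and $Q_i$ the tail of the $i$-th convolution power of $\mu|_{(A,\infty)}$, we shall have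
$$T_3\sim3p_A^2Q_1+3p_AQ_2+Q_3,\qquad \tfrac32p_A\,T_2\sim3p_A^2Q_1+\tfrac32p_AQ_2 .$$
The $Q_1$ terms agree, and $T_3$ has the positive surplus $\frac32p_AQ_2+Q_3$. So $T_3/T_2$ is asymptotically at least $\frac32p_A$; and if $T_3/T_2$ is not much larger than $\frac32p_A$, then the surplus, in particular $Q_2$, must be small, which says that $T_2$ is close to $2p_AT_1$. What this does not explain is why $c$ could not be larger than $\frac32p$. That needs a second idea, a family of test functions.

## Splitting a convolution at a level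

For the expansion we need to know that the big-jump part and all its convolution powers behave like members of $\mathcal L(\gamma)$. For a nonzero finite measure $F$ on $\mathbb R_+$ write $F\in\mathcal L(\gamma)$ if its tail $\overline F(x)=F((x,\infty))$ is positive everywhere and satisfies the limit relation in the definition; the total mass plays no role.

**Lemma 1.** Let $F,H\in\mathcal L(\gamma)$ be finite measures on $\mathbb R_+$. For $v>0$ put
$$R_v(x)=\int\overline H(x-\min(u,v))\,F(du),\qquad M(v)=\int e^{\gamma\min(u,v)}F(du).$$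
Then
$$\overline{F*H}(x)=\int_{[0,x-v]}\overline F(x-y)\,H(dy)+R_v(x)\quad\text{for }x>v,\tag{1}$$
$$R_v(x)\sim M(v)\,\overline H(x)\quad\text{as }x\to\infty,\tag{2}$$
and $F*H\in\mathcal L(\gamma)$.

*Proof.* **Step 1: the identity (1).** The purpose is to isolate exactly the region that spoiled the first attempt. Under the product measure $F(du)H(dy)$, the set $\{u+y>x\}$ is the disjoint union of $\{u+y>x,\ y\le x-v\}$ and $\{u+y>x,\ y>x-v\}$. The first set has mass $\int_{[0,x-v]}\overline F(x-y)H(dy)$. The second set equals $\{y>x-\min(u,v)\}$. Indeed, if $u\le v$, then $u+y>x$ means $y>x-u$, which already implies $y>x-v$. If $u>v$, then $y>x-v$ implies $u+y>x$. So the second set has mass $R_v(x)$.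

**Step 2: the size of $R_v$.** For each $u\ge 0$ the ratio $\overline H(x-\min(u,v))/\overline H(x)$ tends to $e^{\gamma\min(u,v)}$, and it is at most $\overline H(x-v)/\overline H(x)$, which tends to $e^{\gamma v}$ and hence is bounded for large $x$. Since $F$ is finite, bounded convergence gives (2).

**Step 3: $M$ grows slowly.** We claim that $M(v+a)/M(v)\to1$ as $v\to\infty$, for every $a>0$; this will let us shift the level $v$. For $\gamma=0$, $M$ is constant. Let $\gamma>0$. Writing $e^{\gamma\min(u,v)}=1+\gamma\int_0^ve^{\gamma s}\mathbf 1\{u>s\}\,ds$, Fubini gives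
$$M(v)=F(\mathbb R_+)+\gamma\int_0^vL(s)\,ds,\qquad L(s)=e^{\gamma s}\overline F(s),$$
and $F\in\mathcal L(\gamma)$ says $L(s+b)/L(s)\to1$ as $s\to\infty$ for each $b$. Fix $K\in\mathbb N$. For $1\le k\le K$,
$$\int_{v-ka}^{v-(k-1)a}L(s)\,ds=\int_v^{v+a}L(s-ka)\,ds\sim\int_v^{v+a}L(s)\,ds\qquad(v\to\infty),$$
because $\sup_{s\ge v}|L(s-ka)/L(s)-1|\to0$. Thus for $v>Ka$, $M(v)$ contains $K$ disjoint pieces, each asymptotically equal to $\gamma\int_v^{v+a}L=M(v+a)-M(v)$. Hence $\limsup_{v}(M(v+a)-M(v))/M(v)\le1/K$, and we let $K\to\infty$.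

**Step 4: $F*H\in\mathcal L(\gamma)$.** Positivity: $\overline{F*H}(x)\ge F(\mathbb R_+)\overline H(x)>0$ for $x\ge 0$, and the tail is nonincreasing. Let $a>0$ and $\eta\in(0,1)$. By $F\in\mathcal L(\gamma)$ and Step 3 choose $v$ such that
$$\Big|\frac{\overline F(w+a)}{\overline F(w)}-e^{-\gamma a}\Big|\le\eta e^{-\gamma a}\ \text{ for all }w\ge v,\qquad M(v+a)\le(1+\eta)M(v).$$
Use (1) at $x$ with level $v$, and at $x+a$ with level $v+a$. Since $(x+a)-(v+a)=x-v$, both integrals run over the same set: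
$$\overline{F*H}(x)=\int_{[0,x-v]}\overline F(x-y)H(dy)+R_v(x),\qquad\overline{F*H}(x+a)=\int_{[0,x-v]}\overline F(x+a-y)H(dy)+R_{v+a}(x+a).$$
There $x-y\ge v$, so the second integral lies between $e^{-\gamma a}(1-\eta)$ and $e^{-\gamma a}(1+\eta)$ times the first. By (2), $R_{v+a}(x+a)/R_v(x)\to e^{-\gamma a}M(v+a)/M(v)$, which lies in $e^{-\gamma a}[1,1+\eta]$ because $M$ is nondecreasing. So all limit points of $\overline{F*H}(x+a)/\overline{F*H}(x)$ lie in $e^{-\gamma a}[1-\eta,1+\eta]$. Let $\eta\to0$. For $a<0$ put $x'=x+a$; then the ratio is the reciprocal of $\overline{F*H}(x'+|a|)/\overline{F*H}(x')$ and tends to $e^{\gamma|a|}=e^{-\gamma a}$. $\square$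

## Cutting $\mu$ at height $A$: a binomial expansion of the tails

From now on $\mu\in\mathcal L(\gamma)$ on $\mathbb R$. Let $A\ge0$ be so large that $\mu((-\infty,A])>0$; only such $A$ are used. Put
$$\alpha=\mu|_{(-\infty,A]},\quad\beta=\mu|_{(A,\infty)},\quad p_A=\int_{(-\infty,A]}e^{\gamma y}\mu(dy),\quad Q_i=Q_i^A=\overline{\beta^{i*}}\ (i\ge1).$$
Then $0<p_A\le e^{\gamma A}<\infty$, and $p_A\uparrow p$ as $A\to\infty$. For $x\ge A$ we have $Q_1(x)=T_1(x)$. So $\beta$, a finite measure on $\mathbb R_+$, is in $\mathcal L(\gamma)$, and by Lemma 1 and induction $\beta^{i*}\in\mathcal L(\gamma)$ for all $i\ge1$.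

**Lemma 2.** For each fixed such $A$ and each $j\ge1$, as $x\to\infty$,
$$T_j(x)\sim\sum_{i=1}^j\binom ji\,p_A^{\,j-i}\,Q_i^A(x).\tag{3}$$

*Proof.* Since $\mu=\alpha+\beta$ and convolution is commutative, $\mu^{j*}=\sum_{i=0}^j\binom ji\alpha^{(j-i)*}*\beta^{i*}$, with $\alpha^{0*}$ and $\beta^{0*}$ the unit mass at $0$. The term $i=0$ is carried by $(-\infty,jA]$ and has zero tail for $x\ge jA$. Let $i\ge1$. The tail of $\alpha^{(j-i)*}*\beta^{i*}$ at $x$ is $\int Q_i(x-y)\,\alpha^{(j-i)*}(dy)$, and $\alpha^{(j-i)*}$ is a finite measure carried by $(-\infty,B]$ with $B=(j-i)A$. For each $y\le B$ we have $Q_i(x-y)/Q_i(x)\to e^{\gamma y}$, and this ratio is at most $Q_i(x-B)/Q_i(x)$, which is bounded for large $x$. By bounded convergence the tail is asymptotic to $Q_i(x)\int e^{\gamma y}\alpha^{(j-i)*}(dy)=p_A^{\,j-i}Q_i(x)$. Sum the finitely many positive terms. $\square$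

In Example 1, $p_A=1-\frac1{1+A}$, and (3) with $j=2$ reads $T_2\sim2p_AT_1+Q_2^A$. Since $T_2/T_1\to2$, this forces $Q_2^A/T_1\to2(1-p_A)=\frac2{1+A}$. Two jumps above $A$ cost a constant fraction of $T_1$, and the fraction becomes small as $A$ grows.

In all that follows the order of limits is: $A$ fixed, $x\to\infty$ first; then $A\to\infty$. The terms $o(1)$ refer to $x\to\infty$ and may depend on $A$.

## The binomial surplus and the lower bound

**Step 1: compare coefficients.** The aim is to see that $T_n$ dominates $\frac nm p_A^{n-m}T_m$ term by term. Let $n>m\ge1$. For $1\le i\le m$,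
$$\binom ni\Big/\binom mi=\prod_{l=0}^{i-1}\frac{n-l}{m-l}\ge\frac nm,$$
since the factor $l=0$ is $\frac nm$ and the others exceed $1$; the inequality is strict if $i\ge2$. With the convention $\binom mi=0$ for $i>m$, the number
$$\kappa:=\min_{2\le i\le n}\Big[\binom ni-\frac nm\binom mi\Big]\tag{4}$$
is therefore strictly positive, and for $i=1$ the bracket is $0$. (For $(m,n)=(2,3)$: $\kappa=\min(3-\frac32,\,1)=1$.)

**Step 2: the inequality with surplus.** We insert this in Lemma 2. By (3), $\frac nm p_A^{n-m}T_m\sim\sum_{i=1}^m\frac nm\binom mi p_A^{n-i}Q_i^A$, and $T_n\sim\sum_{i=1}^n\binom nip_A^{n-i}Q_i^A$. Subtracting coefficients gives, for each fixed $A$,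
$$T_n\ \ge\ (1+o(1))\Big[\frac nm\,p_A^{\,n-m}\,T_m+\kappa\sum_{i=2}^np_A^{\,n-i}Q_i^A\Big].\tag{5}$$

**Step 3: the lower bound.** Dropping the surplus, $\liminf T_n/T_m\ge\frac nm p_A^{n-m}$ for all large $A$. Let $A\to\infty$:
$$\liminf_{x\to\infty}\frac{T_n(x)}{T_m(x)}\ge\frac nm\,p^{\,n-m},\tag{6}$$
where the right side is $\infty$ if $p=\infty$. This proves part 1 of Theorem 2, and one half of part 2.

## Truncated exponential weights and the value of the lower limit

Let $p<\infty$. We must show $\liminf T_n/T_m\le\frac nm p^{n-m}$. So let $0<c'<\liminf T_n/T_m$; we show $c'\le\frac nm p^{n-m}$.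

The natural move is to integrate $T_n\ge c'T_m$, valid for large $x$, against a weight and evaluate both sides. For $\gamma>0$ try the weight $\gamma e^{\gamma x}$ on $(0,\infty)$: $\int_0^\infty\gamma e^{\gamma x}T_k(x)\,dx=\int(e^{\gamma y}-1)^+\mu^{k*}(dy)\le p^k$ is a finite number, and a bounded stretch of $x$, where we know nothing about $T_n/T_m$, carries a part of it that does not go away. For every $\varepsilon>0$ the weight $e^{(\gamma+\varepsilon)x}$ is too heavy: Step 2 below shows that the integrals diverge. We therefore take the heavier weight, truncate it so that its total against $\mu$ has a prescribed finite value, and then let $\varepsilon\to0$. The contribution of each bounded set vanishes, the total does not, and the total can be computed for $\mu^{k*}$ up to an error that is of second order.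

**Step 1: tilting.** This turns the factor $e^{\gamma x}$ into a change of law. Let $X,X_1,X_2,\dots$ be i.i.d. with law $\nu(dx)=p^{-1}e^{\gamma x}\mu(dx)$, and $S_k=X_1+\dots+X_k$. Since $e^{\gamma(x_1+\dots+x_k)}$ factorizes, for every measurable $G\ge0$
$$\int e^{\gamma x}G(x)\,\mu^{k*}(dx)=p^k\,\mathbb E\,G(S_k).\tag{7}$$
In Example 3, $p=2$ and $\nu$ has density $\frac12q(x)$ on $\mathbb R_+$, a power tail.

**Step 2: $X$ has no exponential moment.** We claim $\mathbb Ee^{\varepsilon X^+}=\infty$ for every $\varepsilon>0$; this allows us to normalize the truncated weight. Since $\overline\mu(k+1)/\overline\mu(k)\to e^{-\gamma}$, the ratio is at least $e^{-(\gamma+\varepsilon/2)}$ for all large integers $k$, so there is $C_0>0$ with $\overline\mu(k)\ge C_0e^{-(\gamma+\varepsilon/2)k}$ for all $k\in\mathbb N$. Thus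
$$p\,\mathbb Ee^{\varepsilon X^+}\ge\int_{(k,\infty)}e^{(\gamma+\varepsilon)x}\mu(dx)\ge e^{(\gamma+\varepsilon)k}\,\overline\mu(k)\ge C_0e^{\varepsilon k/2}\longrightarrow\infty.$$

**Step 3: the test functions.** Fix $\delta\in(0,1)$. For $\varepsilon>0$ the map $N\mapsto\mathbb Ee^{\varepsilon\min(X^+,N)}$ is continuous on $[0,\infty)$ by dominated convergence, equals $1$ at $N=0$, and tends to $\infty$ by monotone convergence and Step 2. Choose $N=N_\varepsilon$ with
$$\mathbb Ee^{h_\varepsilon(X)}=1+\delta,\qquad h_\varepsilon(x)=\varepsilon\min(x^+,N_\varepsilon).$$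
Let $G_\varepsilon=e^{h_\varepsilon}-1\ge0$ and $\varphi_\varepsilon(x)=e^{\gamma x}G_\varepsilon(x)$. So $\mathbb EG_\varepsilon(X)=\delta$ for every $\varepsilon$, while $G_\varepsilon(x)\le e^{\varepsilon x^+}-1$ tends to $0$ uniformly on bounded sets as $\varepsilon\to0$: the mass $\delta$ comes from larger and larger values of $X$. The function $\varphi_\varepsilon$ is continuous, piecewise $C^1$, nondecreasing, and zero on $(-\infty,0]$. Hence $\varphi_\varepsilon(y)=\int_0^\infty\varphi_\varepsilon'(x)\mathbf 1\{x<y\}\,dx$ for $y\ge0$, and Tonelli together with (7) gives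
$$\int_0^\infty T_k(x)\,\varphi_\varepsilon'(x)\,dx=\int\varphi_\varepsilon\,d\mu^{k*}=p^k\,\mathbb EG_\varepsilon(S_k)<\infty,\tag{8}$$
finite because $G_\varepsilon$ is bounded.

**Step 4: comparison.** Now we use the inequality between the tails. Choose $x_0>0$ with $T_n\ge c'T_m$ on $[x_0,\infty)$. Since $\varphi_\varepsilon'\ge0$ and $T_m\le1$,
$$p^n\,\mathbb EG_\varepsilon(S_n)\ge\int_{x_0}^\infty T_n\varphi_\varepsilon'\,dx\ge c'\int_{x_0}^\infty T_m\varphi_\varepsilon'\,dx\ge c'\big(p^m\,\mathbb EG_\varepsilon(S_m)-\varphi_\varepsilon(x_0)\big),\tag{9}$$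
and $\varphi_\varepsilon(x_0)\le e^{\gamma x_0}(e^{\varepsilon x_0}-1)\to0$ as $\varepsilon\to0$.

**Step 5: upper estimate.** We bound $\mathbb EG_\varepsilon(S_n)$ from above. The function $h_\varepsilon$ is subadditive, because $(x+y)^+\le x^++y^+$ and $\min(s+t,N)\le\min(s,N)+\min(t,N)$ for $s,t\ge0$. So $e^{h_\varepsilon(S_k)}\le\prod_ie^{h_\varepsilon(X_i)}$, and independence gives, for all $k$,
$$\mathbb EG_\varepsilon(S_k)\le(1+\delta)^k-1.\tag{10}$$

**Step 6: lower estimate.** We claim that for all $k\ge1$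
$$\liminf_{\varepsilon\to0}\mathbb EG_\varepsilon(S_k)\ge k\delta.\tag{11}$$
The reason is that each of the $k$ summands can produce a large value by itself, and two at once contribute little. Put $Z_i=G_\varepsilon(X_i)$, so $\mathbb EZ_i=\delta$. Fix $B>0$ and let $D=\{X_i\ge-B\text{ for all }i\le k\}$. On $D$, $S_k\ge\max_iX_i-kB$. Since $h_\varepsilon$ is nondecreasing and $\varepsilon$-Lipschitz, $h_\varepsilon(S_k)\ge h_\varepsilon(\max_iX_i)-\varepsilon kB$, that is, $1+G_\varepsilon(S_k)\ge e^{-\varepsilon kB}(1+\max_iZ_i)$ on $D$. Therefore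
$$\mathbb EG_\varepsilon(S_k)\ge\mathbb E[G_\varepsilon(S_k);D]\ge e^{-\varepsilon kB}\,\mathbb E[\max_iZ_i;D]-(1-e^{-\varepsilon kB}).\tag{12}$$
For nonnegative numbers,
$$\max_iz_i\ge\sum_iz_i-\sum_{i<j}\min(z_i,z_j).$$
Indeed, if $z_1\ge z_2\ge\dots\ge z_k$, then $\sum_{i<j}\min(z_i,z_j)=\sum_l(l-1)z_l$, so the right side is $z_1+\sum_{l\ge2}(2-l)z_l\le z_1$. We treat the two sums separately.

For the first, $Z_i=0$ when $X_i\le0$, so the condition $X_i\ge-B$ costs nothing for the index $i$ itself, and independence gives $\mathbb E[Z_i;D]=\delta\,\mathbb P(X\ge-B)^{k-1}$.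

For the second, let $\theta>0$. Then $\min(Z_1,Z_2)\le\theta+Z_1\mathbf 1\{Z_2>\theta\}$, so $\mathbb E\min(Z_1,Z_2)\le\theta+\delta\,\mathbb P(Z_2>\theta)$. Since $Z_2\le e^{\varepsilon X_2^+}-1\to0$ almost surely as $\varepsilon\to0$, the probability tends to $0$. As $\theta$ was arbitrary, $\mathbb E\min(Z_1,Z_2)\to0$.

Now $\mathbb E[\max_iZ_i;D]\ge k\delta\,\mathbb P(X\ge-B)^{k-1}-\binom k2\mathbb E\min(Z_1,Z_2)$. Let $\varepsilon\to0$ in (12) to get $\liminf_{\varepsilon\to0}\mathbb EG_\varepsilon(S_k)\ge k\delta\,\mathbb P(X\ge-B)^{k-1}$, then $B\to\infty$ to get (11).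

**Step 7: conclusion.** Let $\varepsilon\to0$ in (9), using (10) with $k=n$ on the left and (11) with $k=m$ on the right:
$$p^n\big((1+\delta)^n-1\big)\ge c'\,p^m\,m\,\delta .$$
Here $\delta\in(0,1)$ is arbitrary, and $c'$ does not depend on it. Divide by $\delta$ and let $\delta\to0$: $np^n\ge c'mp^m$, i.e. $c'\le\frac nmp^{n-m}$. Together with (6) this proves part 2 of Theorem 2.

## A vanishing surplus forces $\mu\in\mathcal S(\gamma)$

Let $p<\infty$, put $c:=\frac nmp^{n-m}$, and assume $\limsup T_n/T_m\le c$ for one pair $n>m$. We prove $T_2\sim2pT_1$, the "only if" direction of part 3.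

**Step 1: the surplus is small relative to $T_m$.** Put $r_A:=c-\frac nmp_A^{n-m}\ge0$, so $r_A\to0$ as $A\to\infty$. Since $T_n\le(c+o(1))T_m$, solving (5) for the surplus gives, for each fixed $A$,
$$\sum_{i=2}^np_A^{\,n-i}Q_i^A(x)\le\Big(\frac{r_A}\kappa+o(1)\Big)T_m(x),\qquad x\to\infty.\tag{13}$$

**Step 2: $T_m$ is bounded by a multiple of $T_1$.** What we want is smallness relative to $T_1$, and (13) has $T_m$ on the right; here we absorb the difference. By Lemma 2, the bound $\binom mi\le2^m$, and $p_A^{m-i}=p_A^{m-n}p_A^{n-i}$ together with (13),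
$$T_m\le(1+o(1))\Big[m\,p_A^{m-1}T_1+2^m\,p_A^{m-n}\Big(\frac{r_A}\kappa+o(1)\Big)T_m\Big].$$
As $A\to\infty$, $p_A^{m-n}\to p^{m-n}<\infty$ and $r_A\to0$. Fix one $A$ with $2^mp_A^{m-n}r_A/\kappa\le\frac12$. Then the $T_m$ term on the right is at most $(\frac12+o(1))T_m$ and can be moved to the left. So there is a constant $C<\infty$ with $T_m(x)\le C\,T_1(x)$ for all large $x$. This statement no longer involves $A$.

**Step 3: $T_2\sim2pT_1$.** Now let $A$ be arbitrary and large again. Lemma 2 with $j=2$ gives $T_2\sim2p_AT_1+Q_2^A$, and the term $i=2$ in (13) gives $Q_2^A\le p_A^{2-n}\big(\frac{r_A}\kappa+o(1)\big)C\,T_1$. Therefore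
$$2p_A\le\liminf_{x\to\infty}\frac{T_2}{T_1}\le\limsup_{x\to\infty}\frac{T_2}{T_1}\le2p_A+C\,p_A^{2-n}\,\frac{r_A}\kappa .$$
Letting $A\to\infty$ gives $T_2\sim2pT_1$, i.e. $\mu\in\mathcal S(\gamma)$.

## From $T_2\sim2pT_1$ to all convolution powers

Let $\mu\in\mathcal S(\gamma)$, so $p<\infty$ and $T_2\sim2pT_1$. We prove $T_k\sim kp^{k-1}T_1$ for all $k\ge1$, which contains the "if" direction and the last assertion of part 3.

**Step 1: the quantities to control.** By Lemma 2 it suffices to show that $Q_i^A/T_1$ is asymptotically small for $i\ge2$ and $A$ large. Put $\ell_i(A)=\limsup_{x\to\infty}Q_i^A(x)/T_1(x)$. Then $\ell_1(A)=1$, and $T_2\sim2p_AT_1+Q_2^A$ with $T_2\sim2pT_1$ gives $\ell_2(A)=2(p-p_A)$.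

**Step 2: a recursion.** Apply Lemma 1 with $F=\beta^{i*}$ and $H=\beta$, so that $F*H=\beta^{(i+1)*}$. Since $\min(u,v)\le u$ and $\gamma\ge0$, we have $M(v)\le\int e^{\gamma u}\beta^{i*}(du)=(p-p_A)^i$ for every $v$. Suppose $\ell_i(A)<\infty$. For $\eta>0$ choose $v\ge A$, $v>0$, with $Q_i(w)\le(\ell_i(A)+\eta)Q_1(w)$ for $w\ge v$. In the integral in (1) the argument $x-y$ is at least $v$, hence
$$Q_{i+1}(x)\le(\ell_i(A)+\eta)\int_{[0,x-v]}Q_1(x-y)\,\beta(dy)+R_v(x)\le(\ell_i(A)+\eta)\,Q_2(x)+(1+o(1))(p-p_A)^i\,T_1(x).$$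
Divide by $T_1(x)$, let $x\to\infty$, then $\eta\to0$:
$$\ell_{i+1}(A)\le\ell_i(A)\,\ell_2(A)+(p-p_A)^i.\tag{14}$$
The bad region of the first attempt is the term $R_v$, and here it only costs $(p-p_A)^i$, because $\beta$ carries little mass under the weight $e^{\gamma u}$.

**Step 3: conclusion.** As $A\to\infty$, $\ell_2(A)=2(p-p_A)\to0$, and by (14) and induction $\ell_i(A)$ is finite and $\ell_i(A)\to0$ for every $i\ge2$. By Lemma 2, all limit points of $T_k/T_1$ lie in
$$\Big[k\,p_A^{k-1},\ k\,p_A^{k-1}+\sum_{i=2}^k\binom ki p_A^{k-i}\,\ell_i(A)\Big].$$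
Let $A\to\infty$: $T_k\sim kp^{k-1}T_1$ for all $k$. Hence $T_n\sim\frac{np^{n-1}}{mp^{m-1}}T_m=\frac nmp^{n-m}T_m$ for all pairs. This completes the proof of Theorem 2, and with it that of Theorem 1. $\blacksquare$

## Polynomials in $\mu$

The proof used the powers $z^n$ and $z^m$ only through their derivatives at $p_A$ and $p$: $\binom nip_A^{n-i}$ is $\frac1{i!}$ times the $i$-th derivative of $z^n$ at $p_A$. For a polynomial $f(z)=\sum_{k\ge0}a_kz^k$ with $a_k\ge0$, put $T_f(x)=\sum_{k\ge1}a_kT_k(x)$. For example, $f(z)=\frac12z+\frac12z^2$ gives the tail, at $x\ge 0$, of a sum with one or two summands, each number having probability $\frac12$.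

**Theorem 3.** Let $\mu\in\mathcal L(\gamma)$ with $p<\infty$. Let $f,g$ be nonconstant polynomials with nonnegative coefficients such that $f^{(i)}(p)\,g'(p)\ge f'(p)\,g^{(i)}(p)$ for $2\le i\le\deg g$. Then $\liminf_{x\to\infty}T_f/T_g=f'(p)/g'(p)$. If moreover these inequalities are strict for $2\le i\le K:=\max(2,\deg g)$, then
$$\limsup_{x\to\infty}\frac{T_f}{T_g}\le\frac{f'(p)}{g'(p)}\iff\mu\in\mathcal S(\gamma).$$
In particular, in this strict case $T_f\sim cT_g$ forces $c=f'(p)/g'(p)$ and $\mu\in\mathcal S(\gamma)$.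

For $f=z^n$, $g=z^m$ with $n>m$, the strict inequality at $i$ reduces, after dividing by positive factors, to $\binom ni>\frac nm\binom mi$, which holds for $2\le i\le\max(2,m)$ by (4), since $\max(2,m)\le n$.

*Proof.* Write $f=\sum a_kz^k$ and $g=\sum b_kz^k$. Since $p>0$, we have $f'(p)>0$, and $g^{(i)}(p)>0$ for $1\le i\le\deg g$; the same holds at $p_A>0$.

**Step 1: the expansion.** Multiplying (3) for $j=k$ by $a_k$ and summing, and using $\sum_ka_k\binom kip_A^{k-i}=f^{(i)}(p_A)/i!$,
$$T_f\sim\sum_{i\ge1}\frac{f^{(i)}(p_A)}{i!}\,Q_i^A,\qquad T_g\sim\sum_{i\ge1}\frac{g^{(i)}(p_A)}{i!}\,Q_i^A.\tag{15}$$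

**Step 2: lower bound for $\liminf T_f/T_g$.** Keeping in $T_f$ only the terms $i\le\deg g$ and comparing coefficients,
$$\liminf_{x\to\infty}\frac{T_f}{T_g}\ge\min_{1\le i\le\deg g}\frac{f^{(i)}(p_A)}{g^{(i)}(p_A)} .$$
As $A\to\infty$ the right side tends to $\min_{1\le i\le\deg g}f^{(i)}(p)/g^{(i)}(p)$. By hypothesis the ratios with $i\ge2$ are at least the ratio with $i=1$, so this minimum is $f'(p)/g'(p)$.

**Step 3: upper bound for $\liminf T_f/T_g$.** Here the test functions enter again. Let $0<c'<\liminf T_f/T_g$, and choose $x_0>0$ with $T_f\ge c'T_g$ on $[x_0,\infty)$. Using (8) for each $k$ and arguing as in (9), with $T_g\le\sum_{k\ge1}b_k$ on $[0,x_0]$,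
$$\sum_{k\ge1}a_kp^k\,\mathbb EG_\varepsilon(S_k)\ge c'\Big(\sum_{k\ge1}b_kp^k\,\mathbb EG_\varepsilon(S_k)-\varphi_\varepsilon(x_0)\sum_{k\ge1}b_k\Big).$$
By (10) the left side is at most $\sum_ka_kp^k\big((1+\delta)^k-1\big)=f(p(1+\delta))-f(p)$. By (11) and $\varphi_\varepsilon(x_0)\to0$, the lower limit as $\varepsilon\to0$ of the right side is at least $c'\sum_kb_kp^kk\delta=c'\,\delta\,p\,g'(p)$. Divide by $\delta p$ and let $\delta\to0$: $f'(p)\ge c'g'(p)$. With Step 2, $\liminf T_f/T_g=f'(p)/g'(p)$.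

**Step 4: the upper limit condition implies $\mu\in\mathcal S(\gamma)$.** Assume the strict inequalities and $\limsup T_f/T_g\le\rho:=f'(p)/g'(p)$. Let $\rho_A=f'(p_A)/g'(p_A)$, so $\rho_A\to\rho$. For $2\le i\le K$ we have $f^{(i)}(p)-\rho g^{(i)}(p)>0$, so by continuity there is $\kappa>0$, not depending on $A$, such that for all large $A$
$$\frac1{i!}\big(f^{(i)}(p_A)-\rho_A\,g^{(i)}(p_A)\big)\ge\kappa\qquad(2\le i\le K).$$
This difference is $0$ for $i=1$, and it is nonnegative for $i>K$, since then $g^{(i)}=0$. So (15) gives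
$$T_f\ge(1+o(1))\Big[\rho_A\,T_g+\kappa\sum_{i=2}^KQ_i^A\Big],$$
and with $T_f\le(\rho+o(1))T_g$ this yields
$$\sum_{i=2}^KQ_i^A\le\Big(\frac{|\rho-\rho_A|}\kappa+o(1)\Big)T_g.\tag{16}$$
Next we replace $T_g$ by $T_1$. The coefficients $g^{(i)}(p_A)/i!$ are at most $g^{(i)}(p)/i!$. Let $C_1$ be the largest of the numbers $g^{(i)}(p)/i!$, $1\le i\le\deg g$. By (15) and (16), using $\deg g\le K$,
$$T_g\le(1+o(1))\Big[C_1T_1+C_1\Big(\frac{|\rho-\rho_A|}\kappa+o(1)\Big)T_g\Big].$$
Fix one large $A$ with $C_1|\rho-\rho_A|/\kappa\le\frac12$. This gives $T_g\le C\,T_1$ for all large $x$, with a constant $C<\infty$. Now let $A$ be arbitrary and large. Since $K\ge2$, (16) contains $Q_2^A$, so $T_2\sim2p_AT_1+Q_2^A$ with $0\le Q_2^A\le\big(\frac{|\rho-\rho_A|}\kappa+o(1)\big)C\,T_1$. All limit points of $T_2/T_1$ thus lie in $\big[2p_A,\,2p_A+C|\rho-\rho_A|/\kappa\big]$. Let $A\to\infty$: $T_2\sim2pT_1$, so $\mu\in\mathcal S(\gamma)$.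

**Step 5: the converse.** If $\mu\in\mathcal S(\gamma)$, part 3 of Theorem 2 gives $T_k\sim kp^{k-1}T_1$ for all $k$. Hence $T_f\sim\sum_ka_kkp^{k-1}T_1=f'(p)T_1$ and likewise $T_g\sim g'(p)T_1$, so $T_f/T_g\to f'(p)/g'(p)$.

**Step 6: the last assertion.** If $T_f\sim cT_g$, then $c$ equals the lower limit $f'(p)/g'(p)$ by Steps 2 and 3. The upper limit is then also $f'(p)/g'(p)$, and Step 4 gives $\mu\in\mathcal S(\gamma)$. $\blacksquare$
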